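# Inner products of codewords and the second-order sum-rate of the Gaussian multiple access channel

## 1. Three pairs of codebooks in the plane

Two senders transmit at the same time. User $1$ sends $x_1\in\mathbb R^2$, user $2$ sends $x_2\in\mathbb R^2$, every codeword has squared norm at most $2$ (power $P=1$ per coordinate), and the receiver sees $x_1+x_2$ plus Gaussian noise. The messages are independent and uniform. Here are three pairs of codebooks, all with $\|x_u\|^2=2$.

(a) *Axes*: $x_1\in\{(\pm\sqrt2,0)\}$ and $x_2\in\{(0,\pm\sqrt2)\}$. Always $\langle x_1,x_2\rangle=0$.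

(b) *Squares*: both codebooks are $\{\pm1\}^2$. Then $\langle x_1,x_2\rangle$ equals $2,0,-2$ with probabilities $\frac14,\frac12,\frac14$.

(c) *Opposite triangles*: $x_1$ is one of the three vectors $v_0,v_1,v_2$ of norm $\sqrt2$ at angles $0^\circ,120^\circ,240^\circ$, and $x_2\in\{-v_0,-v_1,-v_2\}$. Since $\langle v_i,v_j\rangle=2\cos120^\circ=-1$ for $i\ne j$, the inner product is $+1$ with probability $\frac23$ and $-2$ with probability $\frac13$.

The energy that reaches the receiver is $\|x_1+x_2\|^2=4+2\langle x_1,x_2\rangle$. In (a) it is always $4$. In (b) it is $8,4,0$ with probabilities $\frac14,\frac12,\frac14$. In (c) it is $6$ with probability $\frac23$ and $0$ with probability $\frac13$. The mean is $4$ in all three cases.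

More received energy makes decoding easier. In (b) the inner product is a symmetric fluctuation and one expects it to hurt. Case (c) looks different: most of the time the energy is above its average, and the deficit is concentrated on a less likely event. If the code is allowed to fail with some fixed probability, one could try to put the failures there. With $d+1$ vertices of a simplex instead of three, the bad event has probability $\frac1{d+1}$ and the skew is stronger. Can one gain rate by designing the inner products?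

Let us set this up for long codewords. Fix the number of users $K\ge2$ and a power $P>0$. The channel is
$$Y=\sum_{u=1}^KX_u+Z\in\mathbb R^n,\qquad Z\sim N(0,I_n),$$
with $Z$ independent of the inputs. User $u$ encodes a message $W_u$, uniform on $\{1,\dots,M_u\}$, the messages being independent, into a codeword with $\|x_u\|^2\le nP$. The receiver decodes all messages jointly. An error means that at least one message is decoded wrongly, and the average error probability must be at most $\epsilon$. The sum-rate is $\frac1n\log(M_1\cdots M_K)$, and $R^*_{\rm sum}(n,\epsilon)$ is the largest achievable sum-rate. Put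
$$C(P)=\tfrac12\log(1+P),\qquad V(P)=\tfrac{\log^2e}2\,\tfrac{P(P+2)}{(1+P)^2},\qquad V_c(K,P)=\tfrac{\log^2e}2\,\tfrac{K(K-1)P^2}{(1+KP)^2},$$
and let $Q(x)=\frac1{\sqrt{2\pi}}\int_x^\infty e^{-t^2/2}dt$.

The paper "On the Second-Order Cost of TDMA for Gaussian Multiple Access" (https://www3.nd.edu/~lemmon/projects/NSF-12-520/pubs/2014/isit2014.pdf) proves that inputs drawn independently and uniformly on the power shells $\|x_u\|=\sqrt{nP}$, with joint decoding, achieve
$$C(KP)-\sqrt{\tfrac{V(KP)+V_c(K,P)}n}\;Q^{-1}(\epsilon)+O(\tfrac1n).$$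
The *cross dispersion* $V_c$ comes from the inner products of independent power-shell inputs, as in example (b). The paper conjectures that dropping $V_c$ gives an upper bound: for fixed $K\ge2$, $P>0$, $\epsilon\in(0,\frac12)$,
$$R^*_{\rm sum}(n,\epsilon)\le C(KP)-\sqrt{\tfrac{V(KP)}n}\;Q^{-1}(\epsilon)+O\big(\tfrac{\log n}n\big).\tag{1}$$
So the conjecture says that no design of the inner products does better than having none, as in (a). It is true, and these notes prove it.

## 2. Two theorems and the conventions behind them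

Logarithms are natural from here on; another base only rescales. Write
$$N=KP,\quad\nu=1+N,\quad\mathsf C=\tfrac12\log\nu=C(KP),\quad V=\tfrac{N(N+2)}{2\nu^2}=V(KP),\quad q=\nu^2V=\tfrac{N(N+2)}2,\quad a=Q^{-1}(\epsilon).$$
Thus $\nu\sqrt{nV}=\sqrt{qn}$, and $a>0$ when $\epsilon<\frac12$. Let $M^*(n,\epsilon)$ be the largest possible $M=\prod_uM_u$, so $R^*_{\rm sum}=\frac1n\log M^*$.

**Theorem 1.** Let $K\ge2$, $P>0$, $\epsilon\in(0,\frac12)$. There are $C_0,n_0$ depending only on $(K,P,\epsilon)$ such that for $n\ge n_0$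
$$\log M^*(n,\epsilon)\le n\mathsf C-\sqrt{nV}\,Q^{-1}(\epsilon)+\tfrac12\log n+C_0 .$$
In particular (1) holds, with remainder $\frac{\log n}{2n}+O(\frac1n)$ in nats (for logarithms to base $b$ the term is $\frac{\log_bn}{2n}$).

**Theorem 2.** (a) For $\epsilon\in(0,\frac12)$: $\log M^*(n,\epsilon)\ge n\mathsf C-\sqrt{nV}\,Q^{-1}(\epsilon)-O(\log n)$.
(b) For $\epsilon\in(\frac12,1)$: $\liminf_n\sqrt n\,\big(R^*_{\rm sum}-\mathsf C+\sqrt{V/n}\,Q^{-1}(\epsilon)\big)>0$, so the bound (1) fails.

Theorem 2 is not needed for the conjecture; it says that (1) is tight up to $O(\frac{\log n}n)$ and that the hypothesis $\epsilon<\frac12$ cannot be replaced by one allowing some $\epsilon>\frac12$. It is proved in Section 11; Sections 4 to 10 prove Theorem 1.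

Encoders and decoder may be taken deterministic: the average error of a code with independent local randomization is an average over the realizations of that randomization, so some realization does at least as well.

**Constants.** $C,c$ are positive constants depending only on $(K,P,\epsilon)$ and may change from line to line; $C_1,C_2,\dots$ are of the same kind but fixed. $C_B$ may also depend on a parameter $B\ge1$, which is fixed in Section 8 as a function of $(K,P,\epsilon)$. None of them depends on $n$, on the code, or on the number $G_0$ introduced in Section 5. "For $n$ large" may depend on everything, including $B$ and $G_0$. Throughout, $g$ is a standard normal variable and $\phi$ its density.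

## 3. Classical tools

**Donsker–Varadhan.** For probability measures with $D(P'\|Q')<\infty$ and measurable $\Phi$ bounded below,
$$\mathbb E_{P'}\Phi\le D(P'\|Q')+\log\mathbb E_{Q'}e^\Phi .\tag{2}$$
For bounded $\Phi$, tilt: with $dQ''=e^\Phi dQ'/\mathbb E_{Q'}e^\Phi$, the right side minus the left side is $D(P'\|Q'')\ge0$. For unbounded $\Phi$ use $\min(\Phi,k)$ and monotone convergence. Taking $\Phi=1_A\log\frac1{Q'(A)}$, for which $\mathbb E_{Q'}e^\Phi\le2$, gives
$$P'(A)\le\frac{D(P'\|Q')+\log2}{\log(1/Q'(A))}.\tag{3}$$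
Example: if $D\le\sqrt n$ and $Q'(A)\le e^{-100\sqrt n}$, then $P'(A)\le0.01+o(1)$.

**Geometric Brascamp–Lieb inequality.** Let $\theta_j\in\mathbb R^d$ be finitely many unit vectors, $c_j>0$, $\sum_jc_j\theta_j\theta_j^T=I$. Then $\int\prod_jf_j(\langle x,\theta_j\rangle)^{c_j}dx\le\prod_j(\int f_j)^{c_j}$ for measurable $f_j\ge0$ on $\mathbb R$.

Take $f_j=e^{\varphi_j}\times$(density of $N(0,\nu)$). Since $\sum_jc_j\langle x,\theta_j\rangle^2=\|x\|^2$ and $\sum_jc_j=d$ (take the trace), the Gaussian factors multiply to the density of $N(0,\nu I_d)$. So for $Y\sim N(0,\nu I_d)$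
$$\mathbb E\exp\Big(\sum_jc_j\varphi_j(\langle Y,\theta_j\rangle)\Big)\le\prod_j\big(\mathbb E e^{\varphi_j(\sqrt\nu g)}\big)^{c_j}.\tag{4}$$
Example: for an orthonormal basis and $c_j=1$ this is independence, with equality. For the three unit vectors of a triangle, $\sum_j\frac23\theta_j\theta_j^T=I_2$, and (4) says $\mathbb E e^{\frac23\sum_j\varphi(\langle Y,\theta_j\rangle)}\le(\mathbb E e^{\varphi(\sqrt\nu g)})^2$, although the three projections are dependent (they sum to $0$). We use (4) to test a law against many directions at the same time, orthogonal or not.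

**Lévy–Cramér.** If a convolution of two probability laws on $\mathbb R$ is normal, both laws are normal (possibly degenerate).

**Berry–Esseen.** For a sum $T$ of $n$ i.i.d. centered variables with variance at least $c$ and absolute third moment at most $C$, $\sup_t|\mathbb P(T\le-t\,\sigma_T)-Q(t)|=O(n^{-1/2})$, where $\sigma_T^2=\mathrm{Var}\,T$ and the constant depends only on $c,C$.

**A chi-square bound.** For $|s|\le\frac14$,
$$\log\mathbb E e^{s(g^2-1)}=-s-\tfrac12\log(1-2s)=\sum_{k\ge2}\tfrac{(2s)^k}{2k}\le\tfrac{s^2}{1-2|s|}\le2s^2.\tag{5}$$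

**Information density and the Verdú–Han bound.** Let $S=\sum_uX_u$, let $W(\cdot|s)$ be the density of $N(s,I_n)$, and for a probability density $Q$ on $\mathbb R^n$ put $i_Q=\log\frac{W(Y|S)}{Q(Y)}$. Let $\mathcal S$ be the event of correct decoding. Then
$$\mathbb P\big(\mathcal S\cap\{i_Q\le\log M-\gamma\}\big)\le e^{-\gamma}.\tag{6}$$
Indeed, with $D_m$ the disjoint decoding regions of the $M$ message tuples, the left side is at most $\frac1M\sum_m\int_{D_m}Me^{-\gamma}Q(y)\,dy\le e^{-\gamma}$. (The letter $Q$ with a vector argument is a density; with a real argument it is the Gaussian tail.)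

## 4. The Gaussian reference output, and mean-zero variables that defeat convexity

The simplest case is one user, all codewords with $\|x\|^2=nP$ exactly. Put $\nu=1+P$ for this paragraph, with $\mathsf C,V$ formed from $P$. With $Q=N(0,\nu I_n)$,
$$i_Q=n\mathsf C+\tfrac12\Big[\tfrac{\|x\|^2+2\langle x,Z\rangle+\|Z\|^2}\nu-\|Z\|^2\Big]=n\mathsf C+\tfrac1\nu\langle x,Z\rangle-\tfrac P{2\nu}(\|Z\|^2-n),$$
a constant plus noise of variance $\frac{nP}{\nu^2}+\frac{nP^2}{2\nu^2}=nV$. Write $\log M=n\mathsf C-a\sqrt{nV}+\frac12\log n+g_n$ and apply (6) with $\gamma=\frac12\log n$: by Berry–Esseen, $\epsilon+n^{-1/2}\ge Q(a-g_n/\sqrt{nV})-O(n^{-1/2})$. Hence $g_n$ is bounded above: along any subsequence with $g_n\ge0$ and $g_n/\sqrt{nV}\to0$ this is the derivative of $Q$ at $a$, and if $g_n/\sqrt{nV}$ stays above a positive number the right side stays above $\epsilon$.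

Now try the same with $K$ users, all codewords again on the shell, and reference $N(0,\nu I_n)$ with $\nu=1+KP$. The only change is $\|S\|^2=nN+2F$ with $F=\sum_{u<w}\langle X_u,X_w\rangle$, so $i_Q=n\mathsf C+\frac F\nu+{}$noise, where the noise has conditional variance $nV+\frac{2F}{\nu^2}$. If $F$ is of order $\sqrt n$, and $f=F/\sqrt{qn}$, the same steps give, up to $O(n^{-1/2})$,
$$\epsilon\ \ge\ \mathbb E\,Q(a'+f),\qquad a'=a-\tfrac{g_n}{\sqrt{nV}}.\tag{7}$$
If $F\equiv0$, as in example (a), we are done. If $f$ is $N(0,\tau^2)$, then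
$$\mathbb E\,Q(a'+\tau g)=\mathbb P(g'-\tau g>a')=Q\big(a'/\sqrt{1+\tau^2}\big),$$
with $g'$ an independent standard normal; this exceeds $Q(a')$ when $a'>0$, so the fluctuation hurts the code. For power shells the limiting variance is $\tau^2=K(K-1)P^2/(2q)=V_c/V$, and solving $Q(b/\sqrt{1+\tau^2})=\epsilon$ gives $b\sqrt{nV}=a\sqrt{n(V+V_c)}$, which is the cross dispersion.

For general codes, (7) stops short of the conjecture in two places.

*Means.* If the codebooks contain a common pilot, the means $m_u=\mathbb EX_u$ are aligned, and $\mathbb EF=\sum_{u<w}\langle m_u,m_w\rangle$ can be positive and of order $n$.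

*Shape.* Even if $\mathbb Ef=0$, the inequality $\mathbb E\,Q(a+f)\ge Q(a)$ is false in general, because $Q$ is convex only on $[0,\infty)$. Take $a=1$, so $\epsilon=Q(1)\approx0.1587$, and let $f=-10$ with probability $0.01$ and $f=\frac{0.1}{0.99}\approx0.101$ with probability $0.99$. Then $\mathbb Ef=0$, but $\mathbb E\,Q(1+f)\approx0.01+0.99\cdot0.1354\approx0.144<Q(1)$. This is the skew of the opposite simplices in Section 1.

So information about the law of $f$ is needed, and it must come from the code being decodable at a rate close to $\mathsf C$. The plan is this. On a suitable part $G$ of the success event, the law of $Y$ is within relative entropy $O(\sqrt n)$ of the Gaussian reference. Such a small entropy cannot distort many directions at once, so along a typical spread-out random direction $h$ the variable $\langle Y,h\rangle$ looks Gaussian. A codeword of another user is such a direction. Finally $X_w$ is one summand of $Y$, and because every message is decoded with conditional probability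 larger than $\frac12$ (here $\epsilon<\frac12$ enters), tail bounds and Gaussian shape pass from $\langle Y,h\rangle$ to $\langle X_w,h\rangle$. If $\mathbb Ef^2$ is small, the tails make $f$ harmless; if it is not small, $f$ is close to Gaussian, and a Gaussian $f$ hurts the code.

## 5. Making every message decodable more often than not

Let $c_0=\frac12(\frac12+1-\epsilon)\in(\frac12,1-\epsilon)$, $\kappa=\frac{1-\epsilon-c_0}{1-c_0}\in(0,1)$, $G_1=\log(2/\kappa)$. Suppose that for a constant $G_0\ge0$ there are, for infinitely many $n$, codes with error at most $\epsilon$ and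
$$M\ge m:=\exp\big(n\mathsf C-a\sqrt{nV}+\tfrac12\log n+G_0+G_1\big).$$
All limits are along such $n$, and $m\ge1$ for $n$ large. We shall show that this is impossible if $G_0$ is a large enough constant; that proves Theorem 1 with $C_0=G_0+G_1$.

**Step 1: bring $M$ down to size.** The purpose is to know $\log M$ up to $O(1)$. Keeping only the best $M_1'$ messages of user $1$ (those with the smallest conditional error) does not increase the average error. If $mM_1/M\ge1$, take $M_1'=\lfloor mM_1/M\rfloor$; as $\lfloor x\rfloor>x/2$ for $x\ge1$, the new product lies in $(m/2,m]$ and we stop. Otherwise take $M_1'=1$; the new product $M/M_1$ still exceeds $m$, and we continue with user $2$, and so on. If all users but the last have one message, the first alternative applies, because $m\ge1$. So we may assume $M\in(m/2,m]$.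

**Step 2: delete bad messages.** The purpose is that every single message of every user has conditional success probability at least $c_0>\frac12$. While some user has a message whose success probability, averaged over the other users' current messages, is less than $c_0$, delete it, keeping the decoding regions of the remaining tuples. If $M'$ tuples remain, the sum of the success probabilities over them is at least
$$M(1-\epsilon)-c_0(M-M')=(M-M')(1-\epsilon-c_0)+M'(1-\epsilon)\ge M'(1-\epsilon),$$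
and it is at most $M'$. The first expression being at most $M'$ gives $M'\ge\kappa M>0$, so the process stops with a nonempty code, and the last bound says that the average error is still at most $\epsilon$.

We rename $M'$ as $M=\prod_uM_u$. Every message has conditional success probability at least $c_0$, the average error is at most $\epsilon$, and since $M\in(\kappa m/2,m]$,
$$\log M=n\mathsf C-a\sqrt{nV}+\tfrac12\log n+g_n,\qquad g_n\in[G_0,G_0+G_1].\tag{8}$$
Messages $W_u$ are independent and uniform, and $X_u=x_u(W_u)$. "Given $x$" for a codeword means given its message.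

## 6. Pilots and loud directions go into a small subspace

**Step 3: the subspace $U$.** The purpose is to remove the means and all directions of large variance. Let $m_u=\mathbb EX_u$ and $\Sigma_{\rm tot}=\sum_u\mathrm{Cov}(X_u)$. For $B\ge1$ let $E_B$ be the span of the eigenvectors of $\Sigma_{\rm tot}$ with eigenvalue greater than $B$, and
$$U=\mathrm{span}(m_1,\dots,m_K)+E_B,\qquad r=\dim U\le K+\dim E_B .$$
Subscripts $U$ and $\perp$ denote the orthogonal projections onto $U$ and $U^\perp$.

Example: if each user spends energy $\theta\sqrt n$ on the vertices of a simplex in a fixed $d$-dimensional space, with $\theta>0$ fixed and independently of the rest of a centered codeword in the orthogonal complement, then on that space $\mathrm{Cov}(X_u)=\frac{\theta\sqrt n}dI_d$. For $n$ large this exceeds $B$, and the whole space lies in $E_B$.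

Since $U^\perp\perp m_u$ and $U^\perp\subset E_B^\perp$,
$$\mathbb EX_{u\perp}=0,\qquad\Sigma_u:=\mathbb EX_{u\perp}X_{u\perp}^T,\qquad\sum_u\Sigma_u\le B\,I_{U^\perp}.\tag{9}$$
Put
$$F=\sum_{u<w}\langle X_{u\perp},X_{w\perp}\rangle,\qquad\Lambda_u=nP-\|X_{u\perp}\|^2\ge\|X_{uU}\|^2\ge0,\qquad\Lambda=\sum_u\Lambda_u .$$
Fix $u$ and condition on $W_u$. A term of $F$ containing $u$ is centered with variance $x_{u\perp}^T\Sigma_wx_{u\perp}\le BnP$; a term without $u$ is centered with variance $\mathrm{tr}(\Sigma_w\Sigma_{w'})\le B\,\mathrm{tr}\,\Sigma_{w'}\le BnP$. Two different pairs have a symmetric difference of at least two users, hence some user other than $u$ occurs in exactly one of them; averaging over that user shows that the terms are uncorrelated. Thus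
$$\mathbb EF=0,\qquad\mathbb E[F^2|W_u]\le K^2PBn.\tag{10}$$

**Step 4: the information density for a reference adapted to $U$.** The purpose is a formula like the one in Section 4 in which energy inside $U$ counts against the code. Let
$$Q_U=N(0,8K\nu I_U)\otimes N(0,\nu I_{U^\perp}).$$
Then
$$i_{Q_U}=n\mathsf C+\tfrac r2\log(8K)+\tfrac12\Big[\tfrac{\|Y_\perp\|^2}\nu+\tfrac{\|Y_U\|^2}{8K\nu}-\|Z\|^2\Big].$$
Here $\|Y_\perp\|^2=nN-\Lambda+2F+2\langle S_\perp,Z\rangle+\|Z_\perp\|^2$, because $\|S_\perp\|^2=\sum_u\|X_{u\perp}\|^2+2F=nN-\Lambda+2F$. Also $\|S_U\|^2\le K\sum_u\|X_{uU}\|^2\le K\Lambda$, so $\|Y_U\|^2\le2K\Lambda+2\|Z_U\|^2$. The bracket is therefore at most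
$$\tfrac{nN}\nu+\tfrac{2F}\nu-\tfrac\Lambda\nu+\tfrac\Lambda{4\nu}+\tfrac2\nu\langle S_\perp,Z\rangle+\tfrac{\|Z_\perp\|^2}\nu+\tfrac{\|Z_U\|^2}{4K\nu}-\|Z\|^2,$$
and the last three terms are together at most $\frac{\|Z\|^2}\nu-\|Z\|^2=-\frac N\nu\|Z\|^2$. Hence
$$i_{Q_U}\le n\mathsf C+\tfrac r2\log(8K)+\tfrac1\nu\big(F-\tfrac38\Lambda\big)+\mathcal N,\qquad\mathcal N=\tfrac1\nu\langle S_\perp,Z\rangle-\tfrac N{2\nu}(\|Z\|^2-n).\tag{11}$$
Given the messages, $\mathcal N$ has mean $0$; its two parts are uncorrelated (odd moments vanish), so its variance is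
$$\sigma_S^2=\tfrac{\|S_\perp\|^2}{\nu^2}+\tfrac{nN^2}{2\nu^2}=nV+\tfrac{2F-\Lambda}{\nu^2}\in[cn,Cn].\tag{12}$$
In (11) the subspace has a price $\frac r2\log(8K)$, in favor of the code, and the lost energy $\Lambda$ works against the code. Balancing these two is what $B$ is for.

**Step 5: the event $G$.** The purpose is an event of large probability on which two information densities are both large. Let $P_Y$ be the law (and density) of $Y$, and
$$Q=\tfrac12(P_Y+Q_U),\qquad\gamma=4\log n,\qquad G=\mathcal S\cap\{i_Q>\log M-\gamma\}.$$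
By (6), $\mathbb P(\mathcal S\setminus G)\le n^{-4}$. Since $Q\ge\frac12Q_U$ and $Q\ge\frac12P_Y$, on $G$
$$i_{Q_U}\ge\log M-\gamma-\log2,\qquad i_{P_Y}\ge\log M-\gamma-\log2.\tag{13}$$
Let $c_1=\frac12(\frac12+c_0)>\frac12$ and $\eta=c_1-\frac12>0$. Call a message $w_u$ **exceptional**, $w_u\in\mathcal E_u$, if $\mathbb P(G|w_u)<c_1$. Then $\mathbb P(\mathcal S\setminus G|w_u)>c_0-c_1>0$, so by Markov $\mathbb P(\mathcal E_u)\le Cn^{-4}$. Also $\mathbb P(G)\ge1-\epsilon-n^{-4}\ge\frac12$ for $n$ large.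

For a fixed user $w$ write $Y=X_w+R$, with the *rest* $\rho_w=((W_u)_{u\ne w},Z)$ independent of $W_w$. The vector $R$ is a function of $\rho_w$, and $G$ is determined by $(W_w,\rho_w)$.

**Step 6: bounds on $\Lambda$ and $r$.** The purpose is to show that both are $O(\sqrt n)$, with a good dependence on $B$. Let $w_u\notin\mathcal E_u$. Given $w_u$, $\mathbb P(G)\ge c_1>\frac12$, while by (10), (12) and Chebyshev $|F|\le C\sqrt{Bn}$ and $|\mathcal N|\le C\sqrt n$ hold jointly with probability at least $\frac34$. So all three occur together at some outcome. There (11), (13) and (8), with $g_n\ge0$, give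
$$\tfrac38\Lambda\le F+\tfrac{\nu r}2\log(8K)+\nu\mathcal N+C\sqrt n .$$
Since $\Lambda_u\le\Lambda$ and $\Lambda_u$ depends only on $w_u$,
$$\Lambda_u(w_u)\le C_1(\sqrt{Bn}+r)\qquad(w_u\notin\mathcal E_u).\tag{14}$$
On the other hand $\mathbb E\Lambda\ge\sum_u\mathbb E\|X_{uU}\|^2\ge\mathrm{tr}(P_{E_B}\Sigma_{\rm tot})\ge B(r-K)$, where $P_{E_B}$ is the projection onto $E_B$, while (14) and $\Lambda_u\le nP$ give $\mathbb E\Lambda\le KC_1(\sqrt{Bn}+r)+Cn^{-3}$. If $B\ge2KC_1$, which we assume from now on, then $\frac B2r\le BK+KC_1\sqrt{Bn}+Cn^{-3}$. So for $n$ large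
$$r\le C_2\sqrt{n/B}<n,\qquad\Lambda_u\le C_3\sqrt{Bn}\ \ (w_u\notin\mathcal E_u),\qquad B(r-K)\le\mathbb E\Lambda\le C_B\sqrt n,\tag{15}$$
where $C_1,C_2,C_3$ do not depend on $B$.

## 7. Relative entropy of order $\sqrt n$, spread over many directions

Let $D=D(P_{Y|G}\|Q_U)$. For a set $\mathcal R$ of non-exceptional messages of one user $w$ let $D_{\mathcal R}=D(P_{Y|G,\,W_w\in\mathcal R}\|Q_U)$; we abbreviate the event $\{W_w\in\mathcal R\}$ by $\mathcal R$.

The first lemma says that on $G$ the output is close to the reference in relative entropy.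

**Lemma 1.** For $n$ large, $D\le C_B\sqrt n$, and $D_{\mathcal R}\le C_B\sqrt n$ whenever $\mathbb P(\mathcal R)\ge n^{-3}$.

*Proof.* The law of $Y$ given $G\cap\mathcal R$ has density at most $P_Y/\mathbb P(G\cap\mathcal R)$, and $\mathbb P(G\cap\mathcal R)\ge c_1\mathbb P(\mathcal R)\ge\frac12n^{-3}$. Hence $D_{\mathcal R}\le\log(2n^3)+\mathbb E[\log\frac{dP_Y}{dQ_U}(Y)\,|\,G,\mathcal R]$. On $G$, by (11), (13), (8) and (15),
$$\log\tfrac{dP_Y}{dQ_U}(Y)=i_{Q_U}-i_{P_Y}\le\tfrac{|F|}\nu+|\mathcal N|+C\sqrt n+\gamma+\log2 .$$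
As $\mathbb P(G|\mathcal R)\ge c_1>\frac12$, $\mathbb E[|F|+|\mathcal N|\,|\,G,\mathcal R]\le2\,\mathbb E[|F|+|\mathcal N|\,|\,\mathcal R]\le C_B\sqrt n$ by (10) and (12). For $D$ the same argument works with $\mathbb P(G)\ge\frac12$. $\square$

An **auxiliary vector** $h$ is a random vector in $U^\perp$ with finitely many values, independent of $(W_1,\dots,W_K,Z)$; we write $\hat h=h/\|h\|$. Typical examples are an independent copy of $X_{u\perp}$, for which $\mathbb Ehh^T=\Sigma_u\le BI$, and that copy divided by $\sqrt n$, for which $\mathbb Ehh^T\le\frac BnI$ although $\|h\|^2$ is of order $1$. The value $h=0$ carries weight $0$ in the next lemma and is ignored there. The lemma says that the total distortion seen by all values of $h$ is at most $bD$; with $b=B/n$ and $D=O(\sqrt n)$ this tends to $0$.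

**Lemma 2.** Let $\mathbb Ehh^T\le b\,I_{U^\perp}$, $b>0$, and for each value of $h$ let $\varphi_h$ be measurable, bounded below, with $\varphi_h(y)\le\frac{y^2}{4\nu}+\mathrm{const}$. Then
$$\mathbb E_h\|h\|^2\Big\{\mathbb E[\varphi_h(\langle Y,\hat h\rangle)|G]-\log\mathbb E e^{\varphi_h(\sqrt\nu g)}\Big\}\le bD.$$

*Proof.* Put $c_h=\mathbb P(h)\|h\|^2/b$. Then $\sum_hc_h\hat h\hat h^T=\frac1b\mathbb Ehh^T\le I_{U^\perp}$. Complete the sum to $I_{U^\perp}$ by the spectral decomposition of the difference, with $\varphi=0$ for the added vectors. Apply (2) with $P'=P_{Y|G}$, $Q'=Q_U$, $\Phi=\sum_hc_h\varphi_h(\langle\cdot,\hat h\rangle)$, and then (4) on $U^\perp$, where the marginal of $Q_U$ is $N(0,\nu I)$: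
$$\sum_hc_h\,\mathbb E[\varphi_h(\langle Y,\hat h\rangle)|G]\le D+\sum_hc_h\log\mathbb E e^{\varphi_h(\sqrt\nu g)}.$$
The expectations on the right are finite, since $\mathbb E e^{g^2/4}=\sqrt2$. Multiply by $b$. $\square$

The next lemma passes tail bounds from $Y$ to one user. Its mechanism: two non-exceptional codewords $x,x'$ are each in $G$ for more than half of the rests, so some rests serve both, and then $x-x'$ is a difference of two good outputs.

**Lemma 3.** Let $\Psi:[0,\infty)\to[0,\infty)$ be convex and nondecreasing, and $h\in U^\perp$ fixed. Then for every user $w$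
$$\mathbb E\Psi\big(\tfrac12|\langle X_w,h\rangle|\big)\le\tfrac1\eta\,\mathbb E[\Psi(|\langle Y,h\rangle|)1_G]+Cn^{-4}\,\Psi(\sqrt{nP}\|h\|).$$

*Proof.* Let $X_w'$ be an independent copy of $X_w$. Since $\mathbb E\langle X_w',h\rangle=0$ and $x\mapsto\Psi(\frac12|x|)$ is convex, Jensen gives $\mathbb E\Psi(\frac12|\langle X_w,h\rangle|)\le\mathbb E\Psi(\frac12|\langle X_w-X_w',h\rangle|)$. For non-exceptional $x,x'$ the set of rests $\rho$ for which both $(x,\rho)$ and $(x',\rho)$ lie in $G$ has probability at least $2c_1-1=2\eta$. On it, with $y=x+R$ and $y'=x'+R$, $\frac12|\langle x-x',h\rangle|=\frac12|\langle y-y',h\rangle|\le\max(|\langle y,h\rangle|,|\langle y',h\rangle|)$. Hence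
$$2\eta\,\Psi(\tfrac12|\langle x-x',h\rangle|)\le\mathbb E[\Psi(|\langle Y,h\rangle|)1_G|x]+\mathbb E[\Psi(|\langle Y,h\rangle|)1_G|x'].$$
Average over non-exceptional $x,x'$ and divide by $2\eta$. If one of them is exceptional (probability at most $Cn^{-4}$), bound $\Psi(\frac12|\langle x-x',h\rangle|)$ by $\Psi(\sqrt{nP}\|h\|)$. $\square$

The last lemma says that all codewords of a user have nearly the same energy in every fixed subspace.

**Lemma 4.** Let $n$ be large. For every user $w$ and every subspace $\mathcal W\subset U^\perp$, outside a set of messages of probability at most $3n^{-3}$,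
$$\big|\|X_{w\mathcal W}\|^2-\mathbb E\|X_{w\mathcal W}\|^2\big|\le C_Bn^{3/4}.$$
Hence also $\mathbb E\big|\|X_{w\mathcal W}\|^2-\mathbb E\|X_{w\mathcal W}\|^2\big|\le C_Bn^{3/4}$.

*Proof.* Let $d=\dim\mathcal W\le n$. By (5) with $|s|=\frac x{4n}$ and Markov, $Q_U(|\|Y_{\mathcal W}\|^2-\nu d|>\nu x)\le2e^{-x^2/(4n)+2x^2d/(16n^2)}\le2e^{-x^2/(8n)}$ for $0\le x\le n$.

Let $\mathcal R$ be a set of non-exceptional messages with $\mathbb P(\mathcal R)\ge n^{-3}$, and $\varepsilon_1=\eta/4$. Use the previous bound with $\nu x=Tn^{3/4}$, so that $\log(1/Q_U(A))\ge\frac{T^2\sqrt n}{8\nu^2}-\log2$, together with Lemma 1 and (3): there is $T=T(B)$ with $\mathbb P(|\|Y_{\mathcal W}\|^2-\nu d|>Tn^{3/4}\,|\,G,\mathcal R)\le\varepsilon_1$. By (9), $\mathbb E[\langle X_{w\mathcal W},R_{\mathcal W}\rangle^2|W_w]\le nP(B+1)$, so $|\langle X_{w\mathcal W},R_{\mathcal W}\rangle|\le C_B\sqrt n$ with conditional probability at least $1-\varepsilon_1$ given $W_w$. Since $\mathbb P(G|\mathcal R)\ge c_1$ and $\|Y_{\mathcal W}\|^2=\|X_{w\mathcal W}\|^2+\|R_{\mathcal W}\|^2+2\langle X_{w\mathcal W},R_{\mathcal W}\rangle$,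 averaging over $\mathcal R$ shows that some $x\in\mathcal R$ satisfies
$$\mathbb P\big(\,\big|\|x_{\mathcal W}\|^2+\|R_{\mathcal W}\|^2-\nu d\big|\le T'n^{3/4}\big)\ge c_1-2\varepsilon_1=\tfrac12+\tfrac\eta2>\tfrac12,\qquad T'=T'(B).$$

For two such sets $\mathcal R_1,\mathcal R_2$ the corresponding events in the space of rests both have probability above $\frac12$, so they intersect. At a common rest the term $\|R_{\mathcal W}\|^2$ cancels: there are $x_i\in\mathcal R_i$ with $|\|x_{1\mathcal W}\|^2-\|x_{2\mathcal W}\|^2|\le2T'n^{3/4}$.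

Let $\mu$ be a median of $\|X_{w\mathcal W}\|^2$. The set $\mathcal R_2$ of non-exceptional messages with $\|\cdot\|^2\le\mu$ has probability at least $\frac12-Cn^{-4}\ge n^{-3}$. Hence the set of non-exceptional messages with $\|\cdot\|^2>\mu+3T'n^{3/4}$ has probability less than $n^{-3}$, otherwise it could serve as $\mathcal R_1$. In the same way, comparing with $\{\|\cdot\|^2\ge\mu\}$, the set of those with $\|\cdot\|^2<\mu-3T'n^{3/4}$ has probability less than $n^{-3}$. So $|\|X_{w\mathcal W}\|^2-\mu|\le3T'n^{3/4}$ outside probability $2n^{-3}+Cn^{-4}\le3n^{-3}$. As $\|X_{w\mathcal W}\|^2$ and $\mu$ lie in $[0,nP]$, $|\mathbb E\|X_{w\mathcal W}\|^2-\mu|\le3T'n^{3/4}+3Pn^{-2}$. Both claims follow. $\square$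

## 8. Down to $\mathbb E\,Q(a'+f)$, and the choice of $B$

Put
$$f=\tfrac F{\sqrt{qn}},\quad l_u=\tfrac{3\Lambda_u}{8\sqrt{qn}}\ge0,\quad l=\sum_ul_u,\quad\varrho=\tfrac{r\log(8K)}{2\sqrt{nV}}=\tfrac{\nu r\log(8K)}{2\sqrt{qn}},\quad a'=a-\tfrac{g_n}{\sqrt{nV}} .$$
Since $g_n$ is bounded, $a'\to a$, and $a'\in[\frac a2,a]$ for $n$ large.

**Step 7: the converse inequality.** The purpose is to arrive at (7) with the correction terms $l$ and $\varrho$. By (11), $i_{Q_U}\le n\mathsf C+\sqrt{nV}(f-l+\varrho)+\mathcal N$. By (6) with $Q_U$ and $\gamma=\frac12\log n$, $\mathbb P(i_{Q_U}\le\log M-\frac12\log n)\le\epsilon+n^{-1/2}$, and $\log M-\frac12\log n=n\mathsf C-a'\sqrt{nV}$. Hence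
$$\epsilon+n^{-1/2}\ge\mathbb P\big[\mathcal N\le-\sqrt{nV}(a'+f-l+\varrho)\big].$$
Given the messages, rotate coordinates so that $S_\perp=\frac{\|S_\perp\|}{\sqrt n}(1,\dots,1)$; the law of $Z$ is unchanged. Then $\mathcal N$ is a sum of $n$ i.i.d. centered terms $\frac{\|S_\perp\|}{\nu\sqrt n}Z_t-\frac N{2\nu}(Z_t^2-1)$ with $\|S_\perp\|/\sqrt n\le K\sqrt P$, so the variances are at least $c$ and the third moments at most $C$. By Berry–Esseen the conditional probability is $Q(\sqrt{nV}(a'+f-l+\varrho)/\sigma_S)+O(n^{-1/2})$, uniformly.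

To replace $\sigma_S$ by $\sqrt{nV}$: by (12), $|\sqrt{nV}/\sigma_S-1|\le|nV/\sigma_S^2-1|\le C(|F|+\Lambda)/n$, the ratio lies in $[c,C]$, and $|Q(\theta x)-Q(x)|\le C|\theta-1|$ for $\theta\in[c,C]$ and real $x$, because $|\partial_\theta Q(\theta x)|=|x|\phi(\theta x)$ is bounded there. With $\mathbb E(|F|+\Lambda)\le C_B\sqrt n$,
$$\epsilon+C_Bn^{-1/2}\ge\mathbb E\,Q(a'+f-l+\varrho).\tag{16}$$

**Step 8: a second moment bound free of $B$.** The purpose is a bound on $f$ whose constant does not depend on $B$; the bound (10) grows with $B$ and is useless for choosing $B$. Fix $u$ and let $h$ be an independent copy of $X_{u\perp}$, so $\mathbb Ehh^T=\Sigma_u\le BI$. Let $H_u$ be the set of messages for which $h\ne0$ and $\mathbb E[\langle Y,\hat h\rangle^2|G]\ge4\nu$. Apply Lemma 2 with $b=B$ and $\varphi_h(y)=\frac{y^2}{4\nu}1_{H_u}$. For $h$ in $H_u$ the first term in the braces is at least $1$, and $\log\mathbb Ee^{g^2/4}=\frac12\log2<0.35$. So $0.65\,\mathbb E\|h\|^21_{H_u}\le BD\le C_B\sqrt n$.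 By (15), $\|h\|^2\ge nP/2$ off $\mathcal E_u$ for $n$ large, so $\mathbb P(H_u\cup\mathcal E_u)\le C_Bn^{-1/2}$.

Off $H_u\cup\mathcal E_u$, Lemma 3 with $\Psi(t)=t^2$, the fixed vector $h=x_{u\perp}$ and any user $w\ne u$ gives
$$\tfrac14\mathbb E[\langle X_{w\perp},X_{u\perp}\rangle^2|W_u]\le\tfrac1\eta\,nP\cdot4\nu+Cn^{-2}.$$
So this conditional second moment is at most $C_*n$, with $C_*$ independent of $B$. Averaging, and using the bound $BnP$ on $H_u\cup\mathcal E_u$, we get $\mathbb E\langle X_{w\perp},X_{w'\perp}\rangle^2\le C_*n+o(n)$ for all $w\ne w'$. Since the terms of $F$ are uncorrelated given $W_u$, $\mathbb E[F^2|W_u]\le K^2C_*n+o(n)$ off $H_u\cup\mathcal E_u$. Chebyshev yields $L_0$, independent of $B$, with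
$$\mathbb P(|f|\le L_0\,|\,W_u)\ge\tfrac12\quad\text{off }H_u\cup\mathcal E_u,\qquad n\text{ large}.\tag{17}$$

**Step 9: choosing $B$ so that the lost energy pays for the subspace.** The purpose is to remove $l$ and $\varrho$ from (16). Let $c_2=\phi(a+L_0+1)$. The function $Q$ is decreasing and $1$-Lipschitz, and $\phi\ge c_2$ on $[-L_0-1,a+L_0]$. So $Q(a'+f-l+\varrho)\ge Q(a'+f-\min(l,1))-\varrho$, and integrating $\phi$ over $[a'+f-\min(l,1),\,a'+f]$ when $|f|\le L_0$,
$$Q(a'+f-l+\varrho)\ge Q(a'+f)+c_2\min(l,1)1\{|f|\le L_0\}-\varrho .$$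
Now $\min(l,1)\ge\frac1K\sum_u\min(l_u,1)$, and $l_u$ depends only on $W_u$, so (17) gives
$$\mathbb E\min(l,1)1\{|f|\le L_0\}\ge\tfrac1{2K}\sum_u\mathbb E\min(l_u,1)-C_Bn^{-1/2}.$$
By (15), $l_u\le C_4\sqrt B$ off $\mathcal E_u$, with $C_4$ independent of $B$; hence $\min(l_u,1)\ge l_u/(1+C_4\sqrt B)$ there. On $\mathcal E_u$ we have $\mathbb El_u1_{\mathcal E_u}\le Cn^{-3}$. So by (15)
$$\sum_u\mathbb E\min(l_u,1)\ge\frac1{1+C_4\sqrt B}\Big(\frac{3\,\mathbb E\Lambda}{8\sqrt{qn}}-Cn^{-3}\Big)\ge\frac1{1+C_4\sqrt B}\Big(\frac{3B(r-K)}{8\sqrt{qn}}-Cn^{-3}\Big).$$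
We now fix $B\ge\max(1,2KC_1)$ so large that
$$\frac{3c_2B}{16K(1+C_4\sqrt B)}\ge\frac{\nu\log(8K)}2 .$$
This is possible, because the left side grows like $\sqrt B$ and $c_2,C_4$ do not depend on $B$. With this choice the gain $c_2\,\mathbb E\min(l,1)1\{|f|\le L_0\}$ is at least $\varrho-C_Bn^{-1/2}$, and (16) becomes
$$\epsilon+C_Bn^{-1/2}\ge\mathbb E\,Q(a'+f).\tag{18}$$
Here $f=\sum_{u<w}f_{uw}$ with $f_{uw}=\langle X_{u\perp},X_{w\perp}\rangle/\sqrt{qn}$, $\mathbb Ef=0$, and
$$\tau^2:=\mathbb Ef^2=\sum_{u<w}\mathbb Ef_{uw}^2=\frac1{qn}\sum_{u<w}\mathrm{tr}(\Sigma_u\Sigma_w)\le C_B.\tag{19}$$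
The means are gone; the shape of $f$ is the remaining difficulty from Section 4.

## 9. Small cross fluctuation: large values of $f$ are too rare to help

In this section $\tau\le\tau_0$, where $\tau_0>0$ is a small constant depending on $B$, fixed at the end.

**Step 10: a quadratic lower bound with a tail correction.** The purpose is to show that only large values of $f$ can lower $\mathbb E\,Q(a'+f)$. Let $\psi(x)=Q(a'+x)-Q(a')+\phi(a')x$ and $\lambda'=a/4$. Since $Q'=-\phi$ and $Q''(x)=x\phi(x)$ is bounded below by a positive constant on $[a/4,2a]$, there is $a_1=a_1(a)>0$ with $\psi(x)\ge a_1x^2$ for $|x|\le\lambda'$. For $|x|>\lambda'$, $\psi(x)\ge-1-|x|\ge-Cx^2$. Together, $\psi(x)\ge a_1x^2-Cx^21\{|x|>\lambda'\}$ for all $x$. There are at most $K^2$ pairs, so if $|f|>\lambda'$, the largest $|f_{uw}|$ exceeds $\lambda'':=\lambda'/K^2$ and $f^2\le K^4\max f_{uw}^2$; thus $f^21\{|f|>\lambda'\}\le C\sum_{u<w}f_{uw}^21\{|f_{uw}|>\lambda''\}$. Using $\mathbb Ef=0$,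
$$\mathbb E\,Q(a'+f)\ge Q(a')+a_1\tau^2-C\sum_{u<w}\mathbb Ef_{uw}^21\{|f_{uw}|>\lambda''\}.\tag{20}$$

**Step 11: the tail is of higher order in $\tau$.** The purpose is to prove, for each pair,
$$\mathbb Ef_{uw}^21\{|f_{uw}|>\lambda''\}\le C_B(n^{-1/2}+\tau^5).\tag{21}$$
If $\tau=0$, then $f_{uw}=0$ almost surely. Let $\tau>0$. The idea is to write the inner product as two terms, in each of which one vector, used as auxiliary direction, is short. Let $\Pi$ be the spectral projection of $\Sigma_u$ on eigenvalues at least $\tau$, and $\Pi'=I_{U^\perp}-\Pi$. Then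
$$\tfrac1{\sqrt n}\langle X_{u\perp},X_{w\perp}\rangle=\langle X_u,h_1\rangle+\langle X_w,h_2\rangle,\qquad h_1=\tfrac1{\sqrt n}\Pi X_{w\perp},\quad h_2=\tfrac1{\sqrt n}\Pi'X_{u\perp}.$$
Since $\Pi\le\Sigma_u/\tau$, $\mathbb E\|\Pi X_{w\perp}\|^2=\mathrm{tr}(\Pi\Sigma_w)\le\mathrm{tr}(\Sigma_u\Sigma_w)/\tau\le qn\tau$ by (19), and $\mathbb E\|\Pi'X_{u\perp}\|^2=\mathrm{tr}(\Pi'\Sigma_u)\le n\tau$. By Lemma 4 with $\mathcal W=\mathrm{ran}\,\Pi$ and $\mathcal W=\mathrm{ran}\,\Pi'$,
$$\|h_i\|^2\le\vartheta:=C_B(\tau+n^{-1/4})\quad\text{outside probability }3n^{-3}.$$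
Also $\mathbb Eh_ih_i^T\le\frac BnI$ and $\|h_i\|^2\le P$.

Let $h$ be an independent copy of $h_i$, let $\lambda>0$ be fixed, and $\varphi_h(y)=\frac1{4\nu}(y^2-\lambda^2/\|h\|^2)_+$ for $h\ne0$. As $e^{x_+}-1\le e^x$ for all real $x$,
$$\log\mathbb Ee^{\varphi_h(\sqrt\nu g)}\le\mathbb E\big[e^{\varphi_h(\sqrt\nu g)}-1\big]\le\mathbb Ee^{g^2/4}\,e^{-\lambda^2/(4\nu\|h\|^2)}=\sqrt2\,e^{-\lambda^2/(4\nu\|h\|^2)}.$$
Since $\|h\|^2\varphi_h(\langle Y,\hat h\rangle)=\frac1{4\nu}(\langle Y,h\rangle^2-\lambda^2)_+$, Lemma 2 with $b=\frac Bn$ and Lemma 1 yield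
$$\mathbb E\big[(\langle Y,h\rangle^2-\lambda^2)_+\big|G\big]\le4\nu\Big[\tfrac BnD+\sqrt2\,\mathbb E\|h\|^2e^{-\lambda^2/(4\nu\|h\|^2)}\Big]\le C_{B,\lambda}(n^{-1/2}+\vartheta^5+n^{-3})\le C_{B,\lambda}(n^{-1/2}+\tau^5).$$
Here we used that $y\mapsto ye^{-\lambda^2/(4\nu y)}$ is increasing and at most $C_\lambda y^5$, and that $\vartheta^5\le C_B(\tau^5+n^{-5/4})$.

Apply Lemma 3 with $\Psi(t)=(t^2-\lambda^2)_+$ to the user $w'$, where $w'=u$ for $h_1$ and $w'=w$ for $h_2$, and average over $h$: $\mathbb E(\frac14\langle X_{w'},h\rangle^2-\lambda^2)_+\le C_{B,\lambda}(n^{-1/2}+\tau^5)$. Since $\frac14t^2-\lambda^2\ge\frac18t^2$ when $t^2\ge8\lambda^2$,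
$$\mathbb E\langle X_{w'},h\rangle^21\{\langle X_{w'},h\rangle^2>8\lambda^2\}\le C_{B,\lambda}(n^{-1/2}+\tau^5).$$
The pair $(X_{w'},h)$ has the law of $(X_u,h_1)$, respectively $(X_w,h_2)$, because $h_1$ is a function of $W_w$ and $h_2$ of $W_u$. Finally $\sqrt q\,|f_{uw}|\le2\max(|\langle X_u,h_1\rangle|,|\langle X_w,h_2\rangle|)$. Choose $\lambda$ by $8\lambda^2=\frac12\cdot\frac{q\lambda''^2}4$. On $\{|f_{uw}|>\lambda''\}$ the larger of the two squares exceeds $8\lambda^2$, so
$$qf_{uw}^21\{|f_{uw}|>\lambda''\}\le4\sum_{(w',i)\in\{(u,1),(w,2)\}}\langle X_{w'},h_i\rangle^21\{\langle X_{w'},h_i\rangle^2>8\lambda^2\},$$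
and (21) follows.

**Step 12: end of the small case, and the choice of $G_0$.** The purpose is to contradict (18). By (20) and (21), $\mathbb E\,Q(a'+f)\ge Q(a')+a_1\tau^2-C_B\tau^5-C_Bn^{-1/2}$. With that constant $C_B$ let $\tau_0=(a_1/C_B)^{1/3}$; for $\tau\le\tau_0$ the middle terms are nonnegative and $\mathbb E\,Q(a'+f)\ge Q(a')-C_Bn^{-1/2}$. Since $Q$ is convex on $[0,\infty)$ and $0\le a'\le a$, $Q(a')\ge\epsilon+\phi(a)\,g_n/\sqrt{nV}$. So (18) gives $g_n\le C_B'$ with a constant not depending on $G_0$. Choose $G_0>C_B'$. Then, as $g_n\ge G_0$, the case $\tau\le\tau_0$ is impossible for $n$ large.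

## 10. Large cross fluctuation: the inner products are conditionally Gaussian

What remains is the case $\tau\ge\tau_0$ for infinitely many $n$; limits are now along these $n$. Put
$$s_w=\sum_{u<w}X_{u\perp},\qquad\Sigma_{<w}=\sum_{u<w}\Sigma_u,\qquad v_w=v_{w,n}=\tfrac1n\mathrm{tr}(\Sigma_w\Sigma_{<w})\le C_B .$$

**Claim.** For $2\le w\le K$ and $t\in\mathbb R$,
$$\mathbb E\Big|\mathbb E\big[e^{it\langle X_{w\perp},s_w\rangle/\sqrt n}\,\big|\,W_1,\dots,W_{w-1}\big]-e^{-t^2v_w/2}\Big|\to0.\tag{22}$$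

**Step 13: the Claim finishes Theorem 1.** We have $f=\frac1{\sqrt q}\sum_{w\ge2}\langle X_{w\perp},s_w\rangle/\sqrt n$. Conditioning on $W_1,\dots,W_{w-1}$ successively for $w=K,K-1,\dots,2$ replaces one factor after another by a constant, at cost $o(1)$ each, and $\frac1q\sum_wv_w=\tau^2$ by (19):
$$\mathbb Ee^{itf}=e^{-\frac{t^2}{2q}\sum_wv_w}+o(1)=e^{-t^2\tau^2/2}+o(1).$$
Along a subsequence $\tau\to\tau_\infty\in[\tau_0,\infty)$, so $f\Rightarrow N(0,\tau_\infty^2)$, and since $a'\to a$ and $Q$ is bounded and continuous,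
$$\mathbb E\,Q(a'+f)\to\mathbb E\,Q(a+\tau_\infty g)=Q\big(a/\sqrt{1+\tau_\infty^2}\big)>Q(a)=\epsilon,$$
because $a>0$. This contradicts (18). So both cases are impossible, and Theorem 1 follows once the Claim is proved.

**Setup for the Claim.** Fix $w$. Let $h,h'$ be independent copies of $s_w/\sqrt n$, independent of everything else. Then $\mathbb Eh=0$, $\mathbb Ehh^T\le\frac BnI$, $\|h\|\le K\sqrt P$. From $\|s_w\|^2=(w-1)nP-\sum_{u<w}\Lambda_u+2\sum_{u<u'<w}\langle X_{u\perp},X_{u'\perp}\rangle$, (15) and (9), $\|h\|^2\to p_0:=(w-1)P>0$ in probability. Also $\mathbb E\langle h,h'\rangle^2=n^{-2}\mathrm{tr}(\Sigma_{<w}^2)\le n^{-2}B\,\mathrm{tr}\,\Sigma_{<w}\to0$, so $\|h-h'\|^2\to2p_0$ in probability. Let $\mathcal X$ be the message space of user $w$, $\mathcal L$ the probability space of rests $\rho=\rho_w$, and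
$$a_x(h)=e^{it\langle x,h\rangle},\qquad b_\rho(h)=e^{it\langle R(\rho),h\rangle},\qquad\hat\gamma=\hat\gamma(t)=e^{-t^2\nu p_0/2}.$$
Then $e^{it\langle Y,h\rangle}=a_{X_w}(h)\,b_\rho(h)$.

On $G$ the variable $\langle Y,h\rangle=\langle X_w,h\rangle+\langle R,h\rangle$ will turn out Gaussian for most $h$. If the two summands were independent given $G$, Lévy–Cramér would make $\langle X_w,h\rangle$ Gaussian. Conditioning on $G$ destroys the independence. Step 15 restores it on large product cells, by a regularity partition.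

**Step 14: decorrelation.** The purpose is to show that $e^{it\langle Y,h\rangle}$ averages to $\hat\gamma$ on $G$, even against test functions of $(W_w,\rho)$. Let $\tilde h\in\{h,h-h'\}$, so $\mathbb E\tilde h\tilde h^T\le\frac{2B}nI$. Apply Lemma 2 with $\varphi=s\,\zeta_{\tilde h}$, $0<s\le1$, where
$$\zeta_{\tilde h}(y)=\pm\tfrac12\mathrm{Re}\big(e^{it\|\tilde h\|y}-e^{-t^2\nu\|\tilde h\|^2/2}\big)$$
or the same with $\mathrm{Im}$; the sign, depending on $\tilde h$, is chosen so that $\mathbb E[\zeta_{\tilde h}(\langle Y,\tilde h\rangle/\|\tilde h\|)|G]\ge0$. Here $|\zeta|\le1$ and $\mathbb E\zeta(\sqrt\nu g)=0$, so $\log\mathbb Ee^{s\zeta(\sqrt\nu g)}\le s^2$, from $e^x\le1+x+x^2$ for $|x|\le1$. Writing $\mathbb E[\zeta_{\tilde h}|G]$ for the conditional expectation above,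
$$\mathbb E\|\tilde h\|^2\big(s\,\mathbb E[\zeta_{\tilde h}|G]-s^2\big)\le\tfrac{2B}nD\to0 .$$
Divide by $s$, let $n\to\infty$ and then $s\to0$ (note that $\mathbb E\|\tilde h\|^2$ is bounded): $\mathbb E_{\tilde h}\|\tilde h\|^2\,\big|\mathbb E[e^{it\langle Y,\tilde h\rangle}|G]-e^{-t^2\nu\|\tilde h\|^2/2}\big|\to0$. Since $\|\tilde h\|^2$ converges in probability to a positive constant,
$$\mathbb E_h\big|\mathbb E[e^{it\langle Y,h\rangle}|G]-\hat\gamma\big|\to0,\qquad\mathbb E_{h,h'}\big|\mathbb E[e^{it\langle Y,h-h'\rangle}|G]-\hat\gamma^2\big|\to0 .$$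

For $|\chi(h)|\le1$ put $\hat g_\chi(y)=\mathbb E_h\chi(h)e^{it\langle y,h\rangle}$. Expanding the square with two independent copies,
$$\mathbb E\big[|\hat g_\chi(Y)-\hat\gamma\,\mathbb E\chi|^2\big|G\big]=\mathbb E_{h,h'}\chi(h)\overline{\chi(h')}\Big\{\mathbb E[e^{it\langle Y,h-h'\rangle}|G]-\hat\gamma\,\mathbb E[e^{it\langle Y,h\rangle}|G]-\hat\gamma\,\mathbb E[e^{-it\langle Y,h'\rangle}|G]+\hat\gamma^2\Big\}\to0$$
uniformly in $\chi$, since the brace tends to $\hat\gamma^2-\hat\gamma^2-\hat\gamma^2+\hat\gamma^2=0$ in $L^1$. For a measurable $k(x,\rho)$ with $|k|\le1$ not depending on $h$, choose $\chi(h)$ to be the conjugate phase of $\mathbb E[1_Gk(e^{it\langle Y,h\rangle}-\hat\gamma)]$. Then, uniformly over such $k$,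
$$\mathbb E_h\big|\mathbb E[1_Gk\,(e^{it\langle Y,h\rangle}-\hat\gamma)]\big|\le\sup_{|\chi|\le1}\mathbb E\big[1_G|\hat g_\chi(Y)-\hat\gamma\,\mathbb E\chi|\big]=:\varepsilon_n(t)\to0.\tag{23}$$

**Step 15: a regularity partition for $G$.** The purpose is to cut $\mathcal X$ and $\mathcal L$ into few cells so that, on each product cell, functions $u(x)v(\rho)$ see the kernel $G(x,\rho)=1_G$ as a constant. Example of the phenomenon: for $G=1\{x\le\rho\}$ on $[0,1]^2$ and $k$ equal intervals per side, the cell averages equal $G$ off the diagonal cells, and on those $|G-\frac12|=\frac12$ almost everywhere, so the $L^1$ distance is $\frac1{2k}$.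

For finite measurable partitions of $\mathcal X$ and $\mathcal L$, together denoted $\mathcal P$, let $G_{\mathcal P}$ be the conditional expectation of $G$ given the product cells. Suppose $|\mathbb E(G-G_{\mathcal P})1_{\mathsf S\times\mathsf T}|>\delta$ for some $\mathsf S\subset\mathcal X$, $\mathsf T\subset\mathcal L$. Let $\mathcal P^+$ be the refinement by $\mathsf S$ and $\mathsf T$; it at most doubles the number of cells on each side. Then $\mathbb E(G-G_{\mathcal P})1_{\mathsf S\times\mathsf T}=\mathbb E(G_{\mathcal P^+}-G_{\mathcal P})1_{\mathsf S\times\mathsf T}$, so $\|G_{\mathcal P^+}-G_{\mathcal P}\|_2>\delta$ by Cauchy–Schwarz, and by Pythagoras $\|G_{\mathcal P^+}\|_2^2\ge\|G_{\mathcal P}\|_2^2+\delta^2$. Since $\|G_{\mathcal P}\|_2^2\le1$, after at most $\delta^{-2}$ refinements $|\mathbb E(G-G_{\mathcal P})1_{\mathsf S\times\mathsf T}|\le\delta$ for all $\mathsf S,\mathsf T$. Then $|\mathbb E(G-G_{\mathcal P})u(x)v(\rho)|\le16\delta$ for complex $|u|,|v|\le1$: split each into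 four parts with values in $[0,1]$ and use $u=\int_0^11\{u>y\}dy$ for each part.

Given $\tilde\varepsilon>0$, build successive refinements $\mathcal P_0$ (trivial)$,\mathcal P_1,\dots$, where $\mathcal P_k$ has at most $p_k$ cells per side and $\mathcal P_{k+1}$ achieves $\delta_{k+1}=\tilde\varepsilon/p_k^2$. The numbers $p_k$ depend only on $k$ and $\tilde\varepsilon$. The energies $\|G_{\mathcal P_k}\|_2^2$ are nondecreasing and at most $1$, so for some $k\le1/\tilde\varepsilon+1$, $\|G_{\mathcal P_{k+1}}-G_{\mathcal P_k}\|_2^2\le\tilde\varepsilon$. Let $\mathcal A_i$ and $\mathcal B_j$ be the cells of $\mathcal P_k$ in $\mathcal X$ and $\mathcal L$, with probabilities $P_i$ and $P_j'$; there are at most $p(\tilde\varepsilon)$ per side. Let $1_{ij}$ be the indicator of $\mathcal A_i\times\mathcal B_j$ and $\bar g_{ij}=\mathbb E[G|\mathcal A_i\times\mathcal B_j]$. For $|u|,|v|\le1$, inserting $G_{\mathcal P_{k+1}}$,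
$$\sum_{ij}\big|\mathbb E[1_{ij}(G-\bar g_{ij})uv]\big|\le p_k^2\cdot16\delta_{k+1}+\|G_{\mathcal P_{k+1}}-G_{\mathcal P_k}\|_1\le16\tilde\varepsilon+\sqrt{\tilde\varepsilon}.\tag{24}$$

Take $u=a_x(h)$, $v=b_\rho(h)$ and put $\alpha_i(h,t)=\mathbb E[a_{X_w}(h)|\mathcal A_i]$, $\beta_j(h,t)=\mathbb E[b_\rho(h)|\mathcal B_j]$. Since $W_w$ and $\rho$ are independent, $\mathbb E[1_{ij}uv]=P_iP_j'\alpha_i\beta_j$, hence
$$\bar g_{ij}P_iP_j'(\alpha_i\beta_j-\hat\gamma)=\mathbb E[1_{ij}G(e^{it\langle Y,h\rangle}-\hat\gamma)]-\mathbb E[1_{ij}(G-\bar g_{ij})uv].$$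
By (23) with $k=1_{ij}$, summed over the cells, and (24),
$$\mathbb E_h\sum_{ij}\bar g_{ij}P_iP_j'\,|\alpha_i\beta_j-\hat\gamma|\le p(\tilde\varepsilon)^2\varepsilon_n(t)+\sqrt{\tilde\varepsilon}+16\tilde\varepsilon .$$
The partitions do not depend on $t$ or $h$. Enumerate the rationals $t_1,t_2,\dots$. Choose $N_1<N_2<\dots$ such that for $n\ge N_k$: $p(1/k)\le n^{1/100}$ and $p(1/k)^2\varepsilon_n(t_m)\le1/k$ for $m\le k$. Use $\tilde\varepsilon=1/k$ for $N_k\le n<N_{k+1}$. This yields, for each $n$, partitions with at most $n^{1/100}$ cells per side such that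
$$\mathbb E_h\sum_{ij}\bar g_{ij}P_iP_j'\,|\alpha_i(h,t)\beta_j(h,t)-\hat\gamma(t)|\to0\quad\text{for every rational }t.\tag{25}$$

**Step 16: moments on the cells.** The purpose is to collect what is needed to identify the limit law on a typical cell. Let $\pi_n$ be the law of $(i,j,h)$ in which $(i,j)$ has weights $\bar g_{ij}P_iP_j'/\mathbb P(G)$, independent of $h$. Then $\pi_n\le2\,P_iP_j'\otimes\mathrm{law}(h)$. Cells with $P_i<n^{-1/16}$ have total mass at most $n^{1/100-1/16}\to0$. For the others $\mathbb P(G|\mathcal A_i)\ge c_1(1-\mathbb P(\mathcal E_w)/P_i)\ge\frac{c_1}2$ for $n$ large, so there the $(i,h)$-marginal of $\pi_n$ is at least $\frac{c_1}2P_i\otimes\mathrm{law}(h)$. Let $\mu_{h,i}$ be the law of $\langle X_{w\perp},h\rangle$ given $\mathcal A_i$, and $\lambda_{h,j}$ the law of $\langle R,h\rangle$ given $\mathcal B_j$. Their characteristic functions at $t$ are $\alpha_i(h,t)$ and $\beta_j(h,t)$.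

(a) By (25), $\alpha_i\beta_j\to\hat\gamma$ in $\pi_n$-probability for each rational $t$.

(b) *Second moments are bounded.* $\mathbb E\langle X_{w\perp},h\rangle^2=v_w\le C_B$ and $\mathbb E\langle R,h\rangle^2\le(B+1)\mathbb E\|h\|^2\le C_B$. So the second moments of $\mu_{h,i}$ and $\lambda_{h,j}$ are bounded in $L^1(\pi_n)$.

(c) *Means vanish.* For a unit vector $e\in U^\perp$, $\mathbb E[\langle X_{w\perp},e\rangle|\mathcal A_i]^2\le\mathbb E\langle X_{w\perp},e\rangle^2/P_i\le B/P_i$, so $\|\mathbb E[X_{w\perp}|\mathcal A_i]\|^2\le B/P_i$. Hence $\mathbb E_h\langle\mathbb E[X_{w\perp}|\mathcal A_i],h\rangle^2\le\frac Bn\cdot\frac B{P_i}\to0$ uniformly for $P_i\ge n^{-1/16}$. So the mean of $\mu_{h,i}$ tends to $0$ in $\pi_n$-probability.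

(d) *Second moments are nearly $v_w$.* Let $\Gamma_i=\mathbb E[X_{w\perp}X_{w\perp}^T|\mathcal A_i]$; as in (c), $\|\Gamma_i\|\le B/P_i\le Bn^{1/16}$ when $P_i\ge n^{-1/16}$. Let $V_{h,i}=\mathbb E[\langle X_{w\perp},h\rangle^2|\mathcal A_i]=h^T\Gamma_ih$. For any user $u$ and symmetric $\Gamma\ge0$ on $U^\perp$, write $x^T\Gamma x=\int_0^{\|\Gamma\|}\|1\{\Gamma>y\}x\|^2dy$, where $1\{\Gamma>y\}$ is a spectral projection. Lemma 4 for each $y$ gives
$$\mathbb E\big|X_{u\perp}^T\Gamma X_{u\perp}-\mathrm{tr}\,\Gamma\Sigma_u\big|\le C_B\|\Gamma\|n^{3/4}.\tag{26}$$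
For $u\ne u'$, $\mathbb E(X_{u\perp}^T\Gamma X_{u'\perp})^2=\mathrm{tr}(\Sigma_u\Gamma\Sigma_{u'}\Gamma)\le B^2n\|\Gamma\|^2$. Expanding $h^T\Gamma_ih$ with $h$ a copy of $\frac1{\sqrt n}\sum_{u<w}X_{u\perp}$,
$$\mathbb E_h\big|V_{h,i}-\tfrac1n\mathrm{tr}(\Gamma_i\Sigma_{<w})\big|\le C_B\big(n^{1/16-1/4}+n^{1/16-1/2}\big)\to0$$
uniformly for $P_i\ge n^{-1/16}$. Next, $\mathrm{tr}(\Gamma_i\Sigma_{<w})=\mathbb E[X_{w\perp}^T\Sigma_{<w}X_{w\perp}|\mathcal A_i]$, so by Jensen and (26) for user $w$ with $\Gamma=\Sigma_{<w}$, $\|\Sigma_{<w}\|\le B$,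
$$\sum_iP_i\big|\tfrac1n\mathrm{tr}(\Gamma_i\Sigma_{<w})-v_w\big|\le\tfrac1n\mathbb E\big|X_{w\perp}^T\Sigma_{<w}X_{w\perp}-\mathrm{tr}\,\Sigma_w\Sigma_{<w}\big|\le C_Bn^{-1/4}.$$
So $V_{h,i}-v_w\to0$ in $\pi_n$-probability.

(e) *Uniform integrability.* Lemma 2 with $\varphi(y)=\frac1{4\nu}(y^2-L^2)_+$, for which, as in Step 11, $\log\mathbb Ee^{\varphi(\sqrt\nu g)}\le\sqrt2e^{-L^2/4\nu}$, gives, since $\|h\|^2\le K^2P$,
$$\mathbb E\big[(\langle Y,h\rangle^2-L^2K^2P)_+\big|G\big]\le4\nu\big(\tfrac BnD+K^2P\sqrt2\,e^{-L^2/4\nu}\big).$$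
Lemma 3 with $\Psi(t)=(t^2-L^2K^2P)_+$, averaged over $h$, and the inequality $\frac14t^2-A\ge\frac18t^2$ for $t^2\ge8A$ then give, with $\ell^2=8L^2K^2P$,
$$\mathbb E\langle X_{w\perp},h\rangle^21\{|\langle X_{w\perp},h\rangle|>\ell\}\le\omega_\ell+o(1),\qquad\omega_\ell\to0\ \text{ as }\ell\to\infty .$$
So $\mathsf U_\ell(h,i):=\mathbb E[\langle X_{w\perp},h\rangle^21\{|\langle X_{w\perp},h\rangle|>\ell\}|\mathcal A_i]$ satisfies $\limsup_n\mathbb E_{\pi_n}\mathsf U_\ell\le2\omega_\ell$.

**Step 17: identification by Lévy–Cramér.** The purpose is to deduce (22) by contradiction. Suppose it fails at some $t_0$. The inner conditional expectation in (22) is a function of $s_w$ only, and $\mathbb E[e^{it_0\langle X_{w\perp},h\rangle}|h]=\sum_iP_i\alpha_i(h,t_0)$. So along a subsequence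
$$\mathbb E_h\sum_iP_i\big|\alpha_i(h,t_0)-e^{-t_0^2v_w/2}\big|\ge\delta>0 .$$
As the modulus is at most $2$, the set where it is at least $\frac\delta2$ has $P_i\otimes\mathrm{law}(h)$-measure at least $\frac\delta4$. By the lower bound on the marginal of $\pi_n$, and because small cells have vanishing mass, its $\pi_n$-measure is at least $\delta':=c_1\delta/16$ for large such $n$.

Choose $\ell_k$ with $2\omega_{\ell_k}\le\frac{\delta'}84^{-k}$, so that by Markov $\limsup_n\pi_n(\mathsf U_{\ell_k}>2^{-k})\le\frac{\delta'}82^{-k}$. By (b) choose $L'$ so large that the second moments of $\mu_{h,i}$ and $\lambda_{h,j}$ are both at most $L'$ with $\pi_n$-probability at least $1-\delta'/8$. For each $k$ consider the event that all of the following hold: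

* $|\alpha_i(h,t_0)-e^{-t_0^2v_w/2}|\ge\frac\delta2$;
* $|\alpha_i\beta_j-\hat\gamma|\le\frac1k$ at $t_1,\dots,t_k$;
* the second moments of $\mu_{h,i}$ and $\lambda_{h,j}$ are at most $L'$;
* the mean of $\mu_{h,i}$ is at most $\frac1k$ in absolute value, and $|V_{h,i}-v_w|\le\frac1k$;
* $\mathsf U_{\ell_{k'}}\le2^{-k'}$ for all $k'\le k$.

For all large $n$ in the subsequence it has $\pi_n$-probability at least $\delta'-\frac{\delta'}8-\frac{\delta'}8-o(1)>0$. Pick $n_1<n_2<\dots$ and realizations $(i,j,h)$ in the $k$-th event at $n=n_k$, and let $\mu_k,\lambda_k$ be the corresponding laws. Bounded second moments give tightness; pass to a subsequence with $\mu_k\Rightarrow\mu$, $\lambda_k\Rightarrow\lambda$, $v_{w,n_k}\to v$. The number $\hat\gamma(t)$ does not depend on $n$, so the characteristic functions of $\mu*\lambda$ and $N(0,\nu p_0)$ agree at all rational $t$, hence everywhere. By Lévy–Cramér, $\mu$ is normal. The last item makes the squares uniformly integrable under $\mu_k$, so $\mu$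 has mean $0$ and variance $\lim V_{h,i}=v$. Therefore $\alpha_i(h,t_0)\to e^{-t_0^2v/2}=\lim e^{-t_0^2v_{w,n_k}/2}$ along the chosen realizations, which contradicts the first item. This proves the Claim and Theorem 1. $\blacksquare$

## 11. Time sharing with a short overlap: tightness for $\epsilon<\frac12$, failure for $\epsilon>\frac12$

Now we prove Theorem 2. In this section $\epsilon\in(0,1)$ is as in (a) or (b). The construction interpolates between examples (a) and (b) of Section 1: orthogonal private blocks, where inner products vanish, and a common block, where they do not.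

**Step 18: the random code.** The purpose is an ensemble satisfying the power constraint whose density is close to Gaussian. Let $n=Kn_1+n_0$. Split the coordinates into an overlap block of length $n_0$ and $K$ private blocks of length $n_1$. User $u$ uses power $KP$ per symbol in its own private block, $P$ in the overlap block, and $0$ elsewhere. In each used block of length $m$ and power $p$, codewords are independent samples of $N(0,pI_m)$ conditioned on $\|x\|^2\in[(m-1)p,mp]$; blocks, users and messages are independent. So $\|x_u\|^2\le n_1KP+n_0P=nP$, and all block laws are isotropic.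

We have $\mathbb P(\chi_m^2\in[m-1,m])\ge c/\sqrt m$. For $m=1$ this is clear. For $m\ge2$ and $x\in[m-1,m]$, $x^{m/2-1}e^{-x/2}\ge m^{m/2-1}(1-\frac1m)^{m/2}e^{-m/2}\ge\frac12m^{m/2-1}e^{-m/2}$, and by Stirling $2^{m/2}\Gamma(\frac m2)\le C2^{m/2}(\frac m2)^{(m-1)/2}e^{-m/2}\le Cm^{(m-1)/2}e^{-m/2}$, so the density is at least $cm^{-1/2}$ on $[m-1,m]$. There are at most $2K$ used blocks in total, so the joint input density is at most $\beta_n:=Cn^K$ times the Gaussian product density. The same bound holds for any subset of users.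

**Step 19: the decoder.** The purpose is to reduce the error probability to a few threshold tests on the true tuple. For nonempty $A\subset[K]$ let $M_A=\prod_{u\in A}M_u$, let $Q_A(\cdot|x_{A^c})$ be the law of $Y$ given $x_{A^c}$ if the inputs in $A$ were the unconditioned Gaussians, and $\tilde\imath_A=\log\frac{W(y|\sum_ux_u)}{Q_A(y|x_{A^c})}$. Decode the unique message tuple with $\tilde\imath_A>\log M_A+\gamma_0$ for all $A$, where $\gamma_0=(K+1)\log n$. Given $x_{A^c}$, the true $Y$ has density at most $\beta_nQ_A$. For a wrong tuple differing from the true one exactly in the users of $A$, its codewords $\bar x_A$ are independent of $Y$ given $x_{A^c}$, so it passes test $A$ with probability at most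
$$\beta_n\,\mathbb E\int Q_A\,1\Big\{Q_A<\frac{W(y|\sum\bar x_A+\sum x_{A^c})}{M_Ae^{\gamma_0}}\Big\}dy\le\frac{\beta_ne^{-\gamma_0}}{M_A}.$$
There are at most $M_A$ such tuples. By the union bound the random-coding error is at most
$$\sum_A\mathbb P[\tilde\imath_A\le\log M_A+\gamma_0]+\frac Cn .\tag{27}$$
Take $M_u=\lfloor M^{1/K}\rfloor$, so $M_A\le M^{|A|/K}$; the rounding changes $\log\prod_uM_u$ by $o(1)$.

**Step 20: computing $\tilde\imath_A$.** The purpose is a lower bound in the form constant plus inner products plus noise. Private blocks of users $u\notin A$ contribute $0$. The private block of $u\in A$, with $x,z$ the restrictions of $x_u,Z$ to it, contributes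
$$n_1\mathsf C+\tfrac12\Big[\tfrac{\|x\|^2}\nu+\tfrac2\nu\langle x,z\rangle-\tfrac N\nu\|z\|^2\Big]\ge n_1\mathsf C-\tfrac N{2\nu}+\tfrac1\nu\langle x,z\rangle-\tfrac N{2\nu}(\|z\|^2-n_1),$$
because $\|x\|^2\ge(n_1-1)N$. In the overlap let $\sigma^2=1+|A|P$, let $x_A$ be the sum of the overlap parts of the users in $A$, and $F_A=\sum_{u<w,\;u,w\in A}\langle x_u,x_w\rangle$, to which only the overlap contributes. Then $\|x_A\|^2\ge|A|(n_0-1)P+2F_A$, and the overlap contributes at least
$$n_0C(|A|P)-\tfrac{|A|P}{2\sigma^2}+\tfrac{F_A}{\sigma^2}+\tfrac1{\sigma^2}\langle x_A,z\rangle-\tfrac{|A|P}{2\sigma^2}(\|z\|^2-n_0).$$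
So $\tilde\imath_A\ge I_A-C+\frac{F_A}{1+|A|P}+\text{noise}$, with $I_A=|A|n_1\mathsf C+n_0C(|A|P)$ and, given the inputs, $\text{noise}=\langle b,Z\rangle-\frac12\sum_tc_t(Z_t^2-1)$ with $\|b\|^2\le K^2nP$ and $0\le c_t\le1$. If the noise is below $-x$, then one of its two parts is below $-x/2$; the first is Gaussian, and for the second use (5) with $s=\frac x{4n}$. Hence $\mathbb P(\text{noise}<-x)\le2e^{-cx^2/n}$ for $0\le x\le n$.

**Step 21: the tests $A\ne[K]$.** The purpose is to show that the overlap makes them harmless. Let $\Delta=\min_{\emptyset\ne A\ne[K]}\big(C(|A|P)-\frac{|A|}K\mathsf C\big)$, which is positive by strict concavity of $C(\cdot)$ and $C(0)=0$, and $\Delta_0=\min(\Delta,1)$. If $\log M\le n\mathsf C$, then, since $n=Kn_1+n_0$,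
$$I_A-\log M_A\ge n_0\big[C(|A|P)-\tfrac{|A|}K\mathsf C\big]\ge n_0\Delta_0 .$$
For each fixed $c>0$ there is $c'>0$ with $\mathbb P(|F_A|>cn_0)\le C\beta_ne^{-c'n_0}$: by domination we may use Gaussian inputs, for which each $\langle x_u,x_w\rangle$ is a sum of $n_0$ i.i.d. centered variables with exponential moments. If $n_0\ge c''\sqrt{n\log n}$, then $\gamma_0+C\le n_0\Delta_0/2$ for $n$ large, and failure of test $A$ forces $\frac{|F_A|}{1+|A|P}\ge n_0\Delta_0/4$, hence $|F_A|\ge n_0\Delta_0/4$, or $\text{noise}\le-n_0\Delta_0/4$. As $n_0\Delta_0/4\le n$, for $c''$ large this has probability $O(1/n)$.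

**Step 22: the test $A=[K]$.** The purpose is the analogue of (7) in the opposite direction. Here the reference variance is $\nu$ in every coordinate. With $s=\sum_ux_u$ and $F_0=F_{[K]}$,
$$\tilde\imath_{[K]}\ge n\mathsf C-C'+\tfrac{F_0}\nu+\tfrac1\nu\langle s,Z\rangle-\tfrac N{2\nu}(\|Z\|^2-n),\qquad\|s\|^2=nN+2F_0+O(1).$$
By independence and isotropy $\mathbb EF_0=0$, and with $x_u$ restricted to the overlap $\mathbb EF_0^2=\sum_{u<w}\mathbb E\|x_u\|^2\,\mathbb E\|x_w\|^2/n_0\le Cn_0$. The noise has, given the inputs, variance $nV+(2F_0+O(1))/\nu^2\in[cn,Cn]$. As in Step 7 (rotation, Berry–Esseen, replacement of the variance with error at most $C\,\mathbb E(|F_0|+1)/n\le C/\sqrt n$), with $f_0=F_0/\sqrt{qn}$ and $b_1=(n\mathsf C-\log M-\gamma_0-C')/\sqrt{nV}$,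
$$\mathbb P[\tilde\imath_{[K]}\le\log M+\gamma_0]\le\mathbb E\,Q(b_1+f_0)+\frac C{\sqrt n}.\tag{28}$$

**Step 23: proof of (a).** The purpose is to choose the overlap long enough for Step 21 and short enough for $f_0$ to be negligible. Take $n_0\in[c''\sqrt{n\log n},\,c''\sqrt{n\log n}+K]$ with $K$ dividing $n-n_0$. Since $\mathbb Ef_0=0$ and $Q''$ is bounded, $\mathbb E\,Q(b_1+f_0)\le Q(b_1)+C\,\mathbb Ef_0^2\le Q(b_1)+C\sqrt{\log n/n}$. By (27), (28) and Step 21 the total error is at most $\epsilon$ if $b_1=Q^{-1}(\epsilon)+C''\sqrt{\log n/n}$ with $C''$ large and $n$ large. This means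
$$\log M=n\mathsf C-\sqrt{nV}\,Q^{-1}(\epsilon)-O(\sqrt{\log n})-\gamma_0-C',$$
which is at most $n\mathsf C$ for large $n$ since $Q^{-1}(\epsilon)>0$, as Step 21 required. Since $\gamma_0=(K+1)\log n$, (a) follows. $\square$

**Step 24: proof of (b).** The purpose is to use the fluctuation: for $Q^{-1}(\epsilon)<0$ a Gaussian $f_0$ helps. Let $\epsilon>\frac12$ and $n_0=n$, $n_1=0$ (no private blocks). If $\log M\le n\mathsf C+O(\sqrt n)$, the tests $A\ne[K]$ have gap at least $n\Delta_0-O(\sqrt n)$ and, as in Step 21, fail with probability $O(1/n)$.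

With $s_w=\sum_{u<w}x_u$ we have $F_0=\sum_{w\ge2}\langle x_w,s_w\rangle$. Given $x_1,\dots,x_{w-1}$, isotropy gives $\langle x_w,s_w\rangle/\sqrt n=\|x_w\|\frac{\|s_w\|}{\sqrt n}\xi$ in law, with $\xi$ a coordinate of a uniform point on $S^{n-1}$ independent of $\|x_w\|$. Here $\sqrt n\,\xi\Rightarrow N(0,1)$ and $\|x_w\|^2/n\to P$. Also $\|s_w\|^2/n\to(w-1)P$ in probability, because each inner product of two different inputs has second moment at most $nP^2$. Conditioning successively, as in Step 13, $f_0\Rightarrow N(0,\tau^2)$ with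
$$\tau^2=\frac1q\sum_{w\ge2}(w-1)P^2=\frac{K(K-1)P^2}{2q}=\frac{V_c(K,P)}V>0 .$$
As $Q^{-1}(\epsilon)<0$, we can pick a constant $\bar a$ with $\sqrt{1+\tau^2}\,Q^{-1}(\epsilon)<\bar a<Q^{-1}(\epsilon)$. Let $\log M=n\mathsf C-\bar a\sqrt{nV}$. Then $b_1\to\bar a$, and by (27) and (28) the error has
$$\limsup\le\mathbb E\,Q(\bar a+\tau g)=Q\big(\bar a/\sqrt{1+\tau^2}\big)<\epsilon .$$
So for $n$ large $R^*_{\rm sum}\ge\mathsf C-\bar a\sqrt{V/n}-O(\frac1n)$, and therefore
$$\liminf_n\sqrt n\,\big(R^*_{\rm sum}-\mathsf C+\sqrt{V/n}\,Q^{-1}(\epsilon)\big)\ge\sqrt V\,\big(Q^{-1}(\epsilon)-\bar a\big)>0 .\qquad\blacksquare$$
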